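\title{Quaternion algebras without projective maximal orders over regular rings of dimension at least three}

\begin{abstract}
Let $R$ be a regular noetherian domain with quotient field $K$. If $\dim R\le 2$, every maximal order in every central simple $K$-algebra is a projective $R$-module. We show that if $\dim R\ge 3$, there is a quaternion algebra over $K$ in which no maximal order is projective. The obstruction lives on the ramification locus. If $R$ is local of dimension three and the algebra ramifies along a single normal surface $R/\delta$, then a projective maximal order maps onto the integral closure of $R/\delta$ in a quadratic extension attached to the algebra, so this integral closure is generated by four elements. We construct algebras for which it needs five generators (residue characteristic $\ne 2$) or six (residue characteristic $2$).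
\end{abstract}

\section{Introduction}

Let $R$ be an integrally closed noetherian domain with quotient field $K$, and let $\Sigma$ be a central simple $K$-algebra, always of finite dimension. An \emph{order} over $R$ in $\Sigma$ is a subring $\Lambda$ that is a finitely generated $R$-module and spans $\Sigma$ over $K$. It is \emph{maximal} if no order of $\Sigma$ contains it properly. Every order is contained in a maximal order. We call an order \emph{projective} if it is projective as an $R$-module; over a local ring this means that it is free, so that its multiplication is given by structure constants in $R$.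

Projectivity alone is easy to achieve. If $1,u_2,\dots,u_n$ is a $K$-basis of $\Sigma$ and $r\ne0$ is a common denominator of the structure constants, then $1,ru_2,\dots,ru_n$ span a free order. The question is whether projectivity survives when the order is enlarged to a maximal one. If $R$ is regular of dimension at most two, it is known that every maximal order in a full matrix algebra over $K$ is projective. It is also known that this fails when $R$ is regular of dimension greater than two: there is then a finitely generated nonprojective module $E$ with $E=E^{**}$, where $E^*=\operatorname{Hom}_R(E,R)$, and $\operatorname{Hom}_R(E,E)$ is a maximal order in a full matrix algebra that is not projective.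

This example only shows that a maximal order can be chosen badly. The same algebra $M_n(K)$ contains the free order $M_n(R)$, which is maximal: if $\Lambda\supset M_n(R)$ is an order and $d\in\Lambda$, then the traces of the products of $d$ with the matrix units lie in $R$, and these traces are the entries of $d$. One is led to guess that a good choice is always possible, and to ask the following question, posed in \cite{MO}.

\medskip
\noindent\textbf{Question.} \emph{Let $R$ be a regular local ring of dimension at least three with quotient field $K$. Does every central simple $K$-algebra contain a maximal order that is a projective $R$-module?}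
\medskip

The answer is no, for every such $R$, and already for \emph{quaternion algebras}, that is, central simple algebras of dimension $4$.

\begin{theorem}\label{thm:odd}
Let $R$ be a regular local ring of dimension $\ge3$ with residue characteristic $\ne2$. There is a quaternion algebra over $K$ containing no maximal order that is a projective $R$-module. If $\dim R=3$, $\mathfrak m=(x,y,z)$ and the residue characteristic is $\ne 2,7$ (for example $R=\mathbb C[[x,y,z]]$), one may take
\[
D=K\langle i,j\rangle,\qquad i^2=x^3+yz^2,\qquad j^2=-(x^3z+xy^3+yz^3),\qquad ij=-ji .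
\]
\end{theorem}

\begin{theorem}\label{thm:even}
Let $R$ be a regular local ring of dimension $3$ with residue characteristic $2$ (equal or mixed characteristic). There is a quaternion algebra over $K$ containing no maximal order that is a projective $R$-module.
\end{theorem}

\begin{theorem}\label{thm:equiv}
For a regular noetherian domain $R$ with quotient field $K$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\dim R\le2$;
\item[(2)] every maximal order in every central simple $K$-algebra is projective;
\item[(3)] every central simple $K$-algebra contains a projective maximal order;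
\item[(4)] every quaternion algebra over $K$ contains a projective maximal order.
\end{enumerate}
\end{theorem}

An algebra may have many maximal orders, so we need an obstruction that depends on the algebra alone. Let $\dim R=3$ and let $D$ be a quaternion algebra that ramifies at a single height one prime $\mathfrak p=(\delta)$, with $S=R/\delta$ normal. Over $R_{\mathfrak p}$ the maximal order is unique, and its residue algebra is a quadratic extension $L$ of the quotient field of $S$. The integral closure $S'$ of $S$ in $L$ is therefore an invariant of $D$. Every maximal order $\Lambda$ maps to $S'$, and we show in Section~\ref{sec:obstruction} that the map is onto when $\Lambda$ is free. Since $\Lambda$ has rank $4$, the $R$-module $S'$ is then generated by four elements. Sections~\ref{sec:odd} and~\ref{sec:even} construct $D$ as a Clifford algebra in such a way that $S'$ is presented by an explicit square matrix with entries in $\mathfrak m$ and needs more generators. Section~\ref{sec:cone} shows both mechanisms on the quadric cone, where a free maximal order does exist.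

\subsection*{Conventions}
For a finitely generated module $M$ over a noetherian local ring $(R,\mathfrak m,k)$, $\mu(M)=\dim_kM/\mathfrak mM$ is the minimal number of generators, and $\operatorname{depth}M$ is the least $i$ with $\operatorname{Ext}^i_R(k,M)\ne0$. If $R$ is regular local, it is an integrally closed domain, its localizations are regular, and the Auslander--Buchsbaum formula $\operatorname{pd}M+\operatorname{depth}M=\dim R$ holds for every finitely generated $M\ne0$. ``Normal'' means integrally closed noetherian domain, and DVR means discrete valuation ring.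

\section{Maximal orders and height one primes}\label{sec:orders}

\subsection{Reflexive orders}
Let $R$ be normal. Its localizations $R_{\mathfrak q}$ at height one primes are DVRs, and for a finitely generated torsion-free module $M$, viewed inside $M\otimes K$, one has $M^{**}=\bigcap_{\mathfrak q}M_{\mathfrak q}$, the intersection running over all height one primes. The module $M$ is \emph{reflexive} if $M=M^{**}$; free modules and duals of finitely generated modules are reflexive, and reflexivity localizes. Maximality of an order can be tested at height one primes.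

\begin{proposition}[Auslander--Goldman]\label{prop:AG}
Let $R$ be normal. An order $\Lambda$ is maximal if and only if it is reflexive and $\Lambda_{\mathfrak q}$ is a maximal $R_{\mathfrak q}$-order for every height one prime $\mathfrak q$. Hence, if $\Lambda$ is maximal, so is the $R_{\mathfrak P}$-order $\Lambda_{\mathfrak P}$ for every prime $\mathfrak P$.
\end{proposition}

\begin{proof}
Suppose that $\Lambda$ is reflexive and each $\Lambda_{\mathfrak q}$ is maximal. An order $\Lambda'\supset\Lambda$ has $\Lambda'_{\mathfrak q}=\Lambda_{\mathfrak q}$ for all $\mathfrak q$, so $\Lambda'\subset\bigcap\Lambda_{\mathfrak q}=\Lambda$.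

Conversely, let $\Lambda$ be maximal. Since $\Lambda^{**}=\bigcap\Lambda_{\mathfrak q}$ is an order containing $\Lambda$, it equals $\Lambda$. Fix $\mathfrak q$, let $\Gamma\supset\Lambda_{\mathfrak q}$ be an $R_{\mathfrak q}$-order, and choose $0\ne r\in R$ with $\Gamma\subset r^{-1}\Lambda_{\mathfrak q}$. The ring $\Gamma'=\Gamma\cap\bigcap_{\mathfrak q'\ne\mathfrak q}\Lambda_{\mathfrak q'}$ satisfies $\Lambda\subset\Gamma'\subset r^{-1}\Lambda^{**}$, so it is an order and $\Gamma'=\Lambda$. Let $\gamma\in\Gamma$; after multiplying by an element of $R\setminus\mathfrak q$ we have $\gamma=r^{-1}\lambda$ with $\lambda\in\Lambda$. Only finitely many height one primes $\mathfrak q'\ne\mathfrak q$ contain $r$. A product of suitable powers of elements of the sets $\mathfrak q'\setminus\mathfrak q$ is an element $t\notin\mathfrak q$ with $t\in rR_{\mathfrak q'}$ for each of them. Then $t\gamma\in\Lambda_{\mathfrak q'}$ for all $\mathfrak q'\ne\mathfrak q$, so $t\gamma\in\Gamma'=\Lambda$ and $\gamma\in\Lambda_{\mathfrak q}$. Thus $\Lambda_{\mathfrak q}$ is maximal. The last assertion holds because both conditions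 pass from $R$ to $R_{\mathfrak P}$.
\end{proof}

\begin{lemma}\label{lem:dim2}
A finitely generated reflexive module $M$ over a regular local ring of dimension $\le2$ is free.
\end{lemma}

\begin{proof}
In dimension $\le1$ the ring is a field or a DVR and $M$ is torsion-free. In dimension $2$, dualize a presentation $F_1\to F_0\to M^*\to0$ by finite free modules to get $0\to M\to F_0^*\to C\to0$ with $C\subset F_1^*$. Then $\operatorname{Hom}(k,C)=0$ and $\operatorname{depth}F_0^*=2$, so $\operatorname{Hom}(k,M)=\operatorname{Ext}^1(k,M)=0$. If $M\neq0$, the Auslander--Buchsbaum formula gives $\operatorname{pd}M=0$.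
\end{proof}

\subsection{Quaternion orders over a discrete valuation ring}
Let $D$ be a quaternion algebra over $K$, with reduced trace $\operatorname{trd}$ and reduced norm $\operatorname{nrd}$ (the trace and determinant after an extension of $K$ that turns $D$ into a matrix algebra). The pairing $(d,d')\mapsto\operatorname{trd}(dd')$ is nondegenerate, and elements of an order over a normal ring $R$ have reduced trace and norm in $R$. For an order $\Lambda$ put
\[
\Lambda^\#=\{d\in D:\operatorname{trd}(d\Lambda)\subset R\}\cong\operatorname{Hom}_R(\Lambda,R).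
\]
This construction commutes with localization and reverses inclusions, and $\Lambda\subset\Lambda^\#$. An order with $\Lambda^\#=\Lambda$ is maximal, since an order $\Lambda'\supset\Lambda$ satisfies $\Lambda'\subset\Lambda'^\#\subset\Lambda^\#$.

All local orders in this paper have one shape. Let $O$ be a domain and $O'=O[\theta]/(\theta^2-u\theta+n)$ with $u^2-4n\in O^\times$. It has the conjugation $\bar\theta=u-\theta$, trace $\operatorname{Tr}\alpha=\alpha+\bar\alpha$ and norm $N\alpha=\alpha\bar\alpha$. The trace form has Gram matrix $\left(\begin{smallmatrix}2&u\\u&u^2-2n\end{smallmatrix}\right)$ of determinant $u^2-4n$, so it is unimodular. Over a field $\kappa$ such an algebra is called \emph{\'etale quadratic}; it is a separable quadratic field extension or $\kappa\times\kappa$. For $0\ne\eta\in O$ put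
\[
(O',\eta)=O'\oplus O'j,\qquad j\alpha=\bar\alpha j,\qquad j^2=\eta .
\]
Over a field this is a quaternion algebra: after a field extension $O'$ is a product of two copies of the field, and $(\alpha_1,\alpha_2)\mapsto\operatorname{diag}(\alpha_1,\alpha_2)$, $j\mapsto\left(\begin{smallmatrix}0&\eta\\1&0\end{smallmatrix}\right)$ is an isomorphism onto the $2\times2$ matrices. This description also gives
\begin{equation}\label{eq:trd}
\operatorname{trd}(\alpha+\beta j)=\operatorname{Tr}\alpha,\qquad \operatorname{nrd}(\alpha+\beta j)=N\alpha-\eta N\beta .
\end{equation}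

\begin{lemma}\label{lem:dvr}
Let $O$ be a DVR with uniformizer $\pi$, residue field $\kappa$ and quotient field $K$. Let $\Gamma=(O',\eta)$ and $D=\Gamma\otimes K$.
\begin{enumerate}
\item[(i)] If $\eta\in O^\times$, then $\Gamma^\#=\Gamma$, and $\Lambda^\#=\Lambda$ for every maximal $O$-order $\Lambda$ of $D$.
\item[(ii)] If $\eta\in\pi O^\times$ and $L=O'/\pi O'$ is a field, then $\Gamma$ is the unique maximal $O$-order of $D$. The set $P=\pi O'\oplus O'j$ is a two-sided ideal with $\Gamma/P=L$ and $\pi\Gamma^\#=P$. The trace form of $\Gamma$ has discriminant of valuation $2$, and $\operatorname{trd}$ on $\Gamma$ reduces modulo $\pi$ to the composite of $\Gamma\to L$ with $\operatorname{Tr}_{L/\kappa}$.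
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:trd}, $\operatorname{trd}\big((\alpha+\beta j)(\alpha'+\beta'j)\big)=\operatorname{Tr}(\alpha\alpha')+\eta\operatorname{Tr}(\beta\overline{\beta'})$. As the trace form of $O'$ is unimodular, $\Gamma^\#=O'\oplus\eta^{-1}O'j$, and the discriminant of the trace form of $\Gamma$ is a unit times $\eta^2$.

(i) Here $\Gamma^\#=\Gamma$, and it suffices to show that a maximal order $\Lambda$ is conjugate to $\Gamma$, because $\operatorname{trd}$ is invariant under conjugation. The product $I=\Gamma\Lambda$ is a free $O$-module of rank $4$, a left $\Gamma$-module and a right $\Lambda$-module. The ring $\Gamma/\pi\Gamma$ is a quaternion algebra over $\kappa$, hence simple artinian, so its modules are determined by their dimension and $I/\pi I\cong\Gamma/\pi\Gamma$. Lifting a generator, Nakayama's lemma gives $I=\Gamma g$, and $g\in D^\times$ because $Dg=D$. The order $\{d:Id\subset I\}=g^{-1}\Gamma g$ contains $\Lambda$, so it equals $\Lambda$.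

(ii) Since $O'/\pi O'$ is a field, $O'$ is a DVR with uniformizer $\pi$; let $\operatorname{val}$ be its valuation. For $\alpha,\beta\in O'\otimes K$, the valuation of $N\alpha$ is the even number $2\operatorname{val}\alpha$ and that of $\eta N\beta$ is the odd number $1+2\operatorname{val}\beta$. So there is no cancellation in \eqref{eq:trd}:
\[
\operatorname{val}\operatorname{nrd}(\alpha+\beta j)=\min(2\operatorname{val}\alpha,\ 1+2\operatorname{val}\beta).
\]
Hence $\Gamma=\{d:\operatorname{val}\operatorname{nrd}d\ge0\}$ and $P=\{d:\operatorname{val}\operatorname{nrd}d>0\}$. The first description shows that every order lies in $\Gamma$; the second, with the multiplicativity of $\operatorname{nrd}$, shows that $P$ is a two-sided ideal. The quotient $\Gamma/P$ is $O'/\pi O'$, and $\pi\Gamma^\#=\pi O'\oplus\pi\eta^{-1}O'j=P$. The last assertion is the trace formula in \eqref{eq:trd}.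
\end{proof}

\begin{definition}\label{def:ram}
Let $R$ be normal and $\mathfrak q$ a height one prime. A quaternion algebra $D$ over $K$ is \emph{unramified at $\mathfrak q$} if it contains an $R_{\mathfrak q}$-order as in Lemma~\ref{lem:dvr}(i). It is \emph{ramified at $\mathfrak q$ with residue extension $L$} if it contains an $R_{\mathfrak q}$-order as in Lemma~\ref{lem:dvr}(ii); by the descriptions of $\Gamma$ and $P$ through $\operatorname{nrd}$, the field $L$ depends only on $D$ and $\mathfrak q$.
\end{definition}

\subsection{Clifford algebras}\label{sub:clifford}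
Our algebras come from quadratic forms. Let $q$ be a quadratic form on a free module $M$ over a commutative ring $O$, with polar form $b(m,m')=q(m+m')-q(m)-q(m')$. The Clifford algebra $C(q)$ is the quotient of the tensor algebra of $M$ by the relations $m^2=q(m)$; thus $mm'+m'm=b(m,m')$. If $f_1,\dots,f_n$ is a basis of $M$, the products $f_{i_1}\cdots f_{i_r}$ with $i_1<\dots<i_r$ form a basis of $C(q)$, and those with $r$ even form a basis of the even subalgebra $C_0(q)$. Both constructions commute with base change. In particular $C(q)$ has rank $4$ for binary $q$, and $C_0(q)$ has rank $4$ for ternary $q$.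

A free submodule on which $b$ has unit determinant is called \emph{unimodular}; it splits off as an orthogonal summand. If $O$ is local, $2\in O^\times$ and $M$ itself is unimodular, then $M$ has an orthogonal basis on which $q$ takes unit values: since $b$ is nonzero modulo the maximal ideal, some $q(f_i)$ or $q(f_i+f_j)$ is a unit, and one splits off this vector and repeats. For a binary form with such a basis $f_1,f_2$,
\begin{equation}\label{eq:binary}
C(q)=(O',q(f_2)),\qquad \theta=f_1,\quad\theta^2=q(f_1),\quad\bar\theta=-\theta,\quad j=f_2 .
\end{equation}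

\section{An example: the quadric cone}\label{sec:cone}

Let $R=\mathbb C[[x,y,z]]$ and $\delta=xz-y^2=\det Q$ with $Q=\left(\begin{smallmatrix}x&y\\y&z\end{smallmatrix}\right)$. The map $x\mapsto s^2$, $y\mapsto st$, $z\mapsto t^2$ sends $S=R/\delta=\mathbb C[[x,z]]\oplus\mathbb C[[x,z]]y$ isomorphically onto the ring of even power series in $\mathbb C[[s,t]]$. So $\mathfrak p=(\delta)$ is prime; let $\kappa$ be the quotient field of $S$. Let $\Lambda$ be the Clifford algebra of the form $w\mapsto w^TQw$ on $R^2$:
\[
f_1^2=x,\qquad f_2^2=z,\qquad f_1f_2+f_2f_1=2y .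
\]
It is free with basis $1,f_1,f_2,j$, where $j=f_1f_2-y$. From $(f_1f_2)^2=2yf_1f_2-xz$ and $f_1f_2f_1=2yf_1-xf_2$ we get
\begin{equation}\label{eq:cone}
j^2=-\delta,\qquad jf_1=yf_1-xf_2=-f_1j,\qquad jf_2=zf_1-yf_2 .
\end{equation}

\emph{The order $\Lambda$ is maximal.} At a height one prime $\mathfrak q\ne\mathfrak p$ the form is unimodular, so $\Lambda_{\mathfrak q}$ is self-dual by \eqref{eq:binary} and Lemma~\ref{lem:dvr}(i). At $\mathfrak p$ the element $x$ is a unit, so $1,f_1,j,jf_1$ is a basis of $\Lambda_{\mathfrak p}$, and $\Lambda_{\mathfrak p}=(O',-\delta)$ with $O'=R_{\mathfrak p}[f_1]$. The element $x=s^2$ is not a square in $\kappa$, because $s$ is not a quotient of even series. So Lemma~\ref{lem:dvr}(ii) applies with $L=\kappa(s)$, and Proposition~\ref{prop:AG} shows that $\Lambda$ is a free maximal order.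

\emph{The order $\Lambda$ maps onto $S'$.} The integral closure of $S$ in $L$ is $S'=\mathbb C[[s,t]]=S\oplus(Ss+St)$: this ring is normal, finite over $S$, and has quotient field $L$ since $t=y/s$. The map $\Lambda\to\Lambda_{\mathfrak p}/P=L$ sends $j\mapsto0$ and $f_1\mapsto s$, hence $f_2\mapsto ys/x=t$ by \eqref{eq:cone}. Its image is $S'$, and $\mu(S')=3\le4$.

Two features of this example guide the rest of the paper. First, by \eqref{eq:cone},
\[
\Lambda/j\Lambda=R/\delta\ \oplus\ (Rf_1\oplus Rf_2)/(yf_1-xf_2,\ zf_1-yf_2),
\]
and Lemma~\ref{lem:coker} below shows that the second summand maps isomorphically onto $Ss+St$. So the kernel of $\Lambda\to L$ is $j\Lambda$, which is again a free module. This freeness of the kernel is what forces surjectivity in general. Second, the generators of the odd part are read off from the adjugate matrix: with $\rho=(t,-s)^T$,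
\[
\operatorname{adj}Q=\begin{pmatrix}z&-y\\-y&x\end{pmatrix}=\rho\rho^T,\qquad Q\rho=0 .
\]
Thus $S'\cong S\oplus\operatorname{coker}Q$, which needs $1+2$ generators. A symmetric matrix of size $4$ in the same role would give $1+4$ generators, one more than a free order of rank $4$ can supply.

\section{The obstruction}\label{sec:obstruction}

We shall several times compare a module with an integral closure over a normal two-dimensional ring. The comparison has two steps: at height one primes one uses discriminants, and at the closed point one uses depth.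

Let $V$ be a normal domain with quotient field $\kappa$, let $L$ be an \'etale quadratic $\kappa$-algebra, and let $V'$ be the integral closure of $V$ in $L$. An element of $L$ lies in $V'$ if and only if its trace and norm lie in $V$. For a $V$-submodule $C\subset L$ put $C^\#=\{\lambda\in L:\operatorname{Tr}_{L/\kappa}(\lambda C)\subset V\}$. Then $V'\subset V'^\#$, and $V'$ is finite over $V$, being contained in $(Ve_1+Ve_2)^\#$ for any $\kappa$-basis $e_1,e_2\in V'$ of $L$.

\begin{lemma}\label{lem:selfdual}
If $e_1,e_2\in V'$ and $\det\big(\operatorname{Tr}_{L/\kappa}(e_ie_j)\big)\in V^\times$, then $V'=Ve_1\oplus Ve_2$.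
\end{lemma}

\begin{proof}
Put $C=Ve_1+Ve_2$. The Gram matrix is invertible over $V$, so $e_1,e_2$ is a basis of $L$ whose dual basis generates $C$ again, that is, $C^\#=C$. Hence $C\subset V'\subset V'^\#\subset C^\#=C$.
\end{proof}

\begin{lemma}\label{lem:extend}
Let $(R,\mathfrak m,k)$ be a noetherian local ring and $S$ a quotient of $R$ that is a domain of dimension $2$. Let $B\subset C$ be finitely generated $S$-modules such that $C$ is torsion-free over $S$, $\operatorname{depth}B\ge2$, and $B_{\mathfrak P}=C_{\mathfrak P}$ for every height one prime $\mathfrak P$ of $S$. Then $B=C$.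
\end{lemma}

\begin{proof}
The module $C/B$ is supported at $\mathfrak m$ only, so it has finite length. If it is nonzero, there is $B\subset C'\subset C$ with $C'/B\cong k$. Since $\operatorname{Ext}^1_R(k,B)=0$, this extension splits, and $C$ contains a copy of $k$, which is a torsion $S$-module.
\end{proof}

\begin{proposition}\label{prop:key}
Let $R$ be a regular local ring of dimension $3$, let $\mathfrak p=(\delta)$ be a height one prime such that $S=R/\delta$ is normal, and let $\kappa$ be the quotient field of $S$. Let $D$ be a quaternion algebra over $K$ that is unramified at every height one prime $\mathfrak q\ne\mathfrak p$ and ramified at $\mathfrak p$ with residue extension $L$. Let $S'$ be the integral closure of $S$ in $L$. If $D$ contains a projective maximal order, then $\mu(S')\le4$.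
\end{proposition}

\begin{proof}
Let $\Lambda$ be such an order; it is free of rank $4$. Let $\Gamma\supset P$ be as in Lemma~\ref{lem:dvr}(ii) over $R_{\mathfrak p}$, with $\pi=\delta$. By Proposition~\ref{prop:AG} and Lemma~\ref{lem:dvr}, $\Lambda_{\mathfrak p}=\Gamma$ and $\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$ for $\mathfrak q\ne\mathfrak p$. Put $J=\Lambda\cap P$ and $B=\Lambda/J\subset\Gamma/P=L$. Then $B$ is a subring of $L$ that is finite over $S$, so $B\subset S'$, and $B_{\mathfrak p}=L$. We show that $B=S'$; then $\mu(S')\le\mu(\Lambda)=4$.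

\emph{Step 1: $J=\delta\Lambda^\#$, and $\operatorname{depth}B\ge2$.} An intersection such as $\Lambda\cap P$ has no reason to be free, and the point is to recognize it as a dual. The module $\delta\Lambda^\#\cong\operatorname{Hom}_R(\Lambda,R)$ is free, hence the intersection of its localizations at height one primes. These are $\Lambda_{\mathfrak q}$ for $\mathfrak q\ne\mathfrak p$, where $\delta$ is a unit, and $\delta\Gamma^\#=P$ at $\mathfrak p$. Since $P\subset\Lambda_{\mathfrak p}$ and $\Lambda$ is the intersection of its localizations, $\delta\Lambda^\#=\Lambda\cap P=J$. So $J$ is free and $\operatorname{trd}(J\Lambda)\subset\delta R$. The sequence $0\to J\to\Lambda\to B\to0$ gives $\operatorname{pd}B\le1$, so $\operatorname{depth}B\ge2$.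

\emph{Step 2: $B_{\mathfrak P}=S'_{\mathfrak P}$ for every height two prime $\mathfrak P\ni\delta$ of $R$.} We compute the discriminant of $B_{\mathfrak P}$ from that of $\Lambda_{\mathfrak P}$. As $S$ is normal, $S_{\mathfrak P}$ is a DVR, and the torsion-free module $B_{\mathfrak P}$ is free of rank $2$ over it. Choose $e_1,e_2\in\Lambda_{\mathfrak P}$ mapping to a basis $\bar e_1,\bar e_2$ of $B_{\mathfrak P}$. The kernel of $\Lambda\otimes k(\mathfrak P)\to B\otimes k(\mathfrak P)$ has dimension $2$ and is the image of $J_{\mathfrak P}$. By Nakayama's lemma there are $e_3,e_4\in J_{\mathfrak P}$ such that $e_1,\dots,e_4$ is a basis of $\Lambda_{\mathfrak P}$. By Step~1 the Gram matrix has the block form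
\[
G=\big(\operatorname{trd}(e_ie_j)\big)=\begin{pmatrix}G_1&\delta H\\ \delta H^T&\delta G_2\end{pmatrix}
\]
with $2\times2$ blocks $G_1,G_2,H$ over $R_{\mathfrak P}$. The determinant of $G$ is a unit at each height one prime $\mathfrak q\ne\mathfrak p$ in $\mathfrak P$, and has valuation $2$ at $\mathfrak p$. So $\delta^{-2}\det G$ is a unit at all height one primes of the normal ring $R_{\mathfrak P}$, hence a unit. On the other hand,
\[
\delta^{-2}\det G=\det\begin{pmatrix}G_1&\delta H\\ H^T&G_2\end{pmatrix}\equiv\det G_1\cdot\det G_2\pmod\delta .
\]
Therefore $\det G_1$ is a unit. By Lemma~\ref{lem:dvr}(ii) its image in $S_{\mathfrak P}$ is $\det(\operatorname{Tr}_{L/\kappa}(\bar e_i\bar e_j))$, and Lemma~\ref{lem:selfdual} gives $B_{\mathfrak P}=S'_{\mathfrak P}$.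

The primes $\mathfrak P$ of Step~2 correspond to the height one primes of $S$, so Lemma~\ref{lem:extend} gives $B=S'$.
\end{proof}

\begin{remark}
The identity $J=\delta\Lambda^\#$ needs only that $\Lambda$ and $\Lambda^\#$ are reflexive, and Step~2 needs only that $\Lambda_{\mathfrak P}$ is free; both hold for every maximal order, by Proposition~\ref{prop:AG} and Lemma~\ref{lem:dim2}. Projectivity enters in the bound on $\operatorname{depth}B$ and in $\mu(\Lambda)=4$. Normality of $S$ makes $S_{\mathfrak P}$ a DVR and puts the traces of integral elements in it. If $R$ had dimension $2$, a normal $S$ would be a DVR and $S'$ would be free of rank $2$ over it, so no obstruction of this kind could occur.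
\end{remark}

\section{Normal surfaces and determinantal modules}\label{sec:tools}

To apply Proposition~\ref{prop:key} we need a test for normality of $R/\delta$ and a source of modules over it with depth $2$ and many generators. In this section $(R,\mathfrak m,k)$ is regular local of dimension $3$ with $\mathfrak m=(x,y,z)$, so that $\operatorname{gr}_{\mathfrak m}R=k[X,Y,Z]$. For a nonzero element $a$ of a local ring, $\operatorname{ord}a$ is the largest $n$ with $a\in\mathfrak m^n$, and the initial form $\operatorname{in}(a)$ is its class in $\mathfrak m^n/\mathfrak m^{n+1}$. If $F\in\mathbb Z[X,Y,Z]$ is a form with nonzero image in $k[X,Y,Z]$, this image is the initial form of $F(x,y,z)$.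

\begin{lemma}\label{lem:normal}
Let $0\ne\delta\in\mathfrak m$ have initial form $f$, and suppose that $f=0$ is a smooth plane curve over $\bar k$, that is, $f,f_X,f_Y,f_Z$ have no common zero in $\bar k^3\setminus\{0\}$. Then $\delta$ is prime and $S=R/\delta$ is normal. Moreover $\delta\notin\mathfrak P^2R_{\mathfrak P}$ for every height two prime $\mathfrak P\ni\delta$.
\end{lemma}

\begin{proof}
The form $f$ is irreducible, since two factors would have a common zero in the projective plane, where $f$ and its derivatives vanish. As $\operatorname{gr}R$ is a domain, $\operatorname{in}(\delta h)=f\operatorname{in}(h)$, so $H:=\operatorname{gr}_{\mathfrak m}S=k[X,Y,Z]/(f)$. This is a two-dimensional hypersurface domain, hence Cohen--Macaulay, and it is regular away from the origin by the Jacobian criterion. Serre's criterion shows that $H$ is normal. Since $H$ is a domain, initial forms in $S$ are multiplicative and $S$ is a domain.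

Let $a/b$, with $a,b\in S$, be integral over $S$. We show $a\in bS$ by successive approximation. Suppose that $a'=a-bs\ne0$ with $s\in S$. Then $a'/b$ is integral over $S$, so there is $c\ne0$ in $S$ with $ca'^n\in b^nS$ for all $n$. Taking initial forms, all powers of $\xi=\operatorname{in}(a')/\operatorname{in}(b)$ lie in the finitely generated $H$-module $\operatorname{in}(c)^{-1}H$. Thus $H[\xi]$ is finite over $H$, so $\xi\in H$, and $\xi$ is homogeneous because $\operatorname{in}(a')=\operatorname{in}(b)\xi$. If $s'\in S$ has initial form $\xi$, then $a'-bs'$ is zero or has larger order than $a'$. Iterating, $a\in\bigcap_n(bS+\mathfrak m^nS)=bS$ by Krull's intersection theorem.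

Finally, $S_{\mathfrak P}=R_{\mathfrak P}/\delta$ is a DVR, so its maximal ideal needs one generator, while $\mathfrak PR_{\mathfrak P}$ needs two. This is impossible if $\delta\in\mathfrak P^2R_{\mathfrak P}$.
\end{proof}

\begin{lemma}\label{lem:coker}
Let $\delta$ be a prime element, $\mathfrak p=(\delta)$, and let $X$ be an $n\times n$ matrix with entries in $\mathfrak m$ and $\det X\in R^\times\delta^m$, $m\ge1$. Then $N=\operatorname{coker}X$ has $\mu(N)=n$ and $\operatorname{depth}N=2$, and $N_{\mathfrak p}$ has length $m$. A homomorphism $\psi$ from $N$ to an $R$-module is injective as soon as $\psi_{\mathfrak p}$ is.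
\end{lemma}

\begin{proof}
The sequence $0\to R^n\to R^n\to N\to0$ is a minimal free resolution, so $\mu(N)=n$, $\operatorname{pd}N=1$ and $\operatorname{depth}N=2$. Over the DVR $R_{\mathfrak p}$ the matrix can be diagonalized, and the length of $N_{\mathfrak p}$ is the valuation of $\det X$. If $\mathfrak Q$ is an associated prime of $N$, then $0=\operatorname{depth}N_{\mathfrak Q}\ge\dim R_{\mathfrak Q}-1$, so $\mathfrak Q$ has height at most one; it contains $\det X$, which kills $N$, so $\mathfrak Q=\mathfrak p$. If $\psi_{\mathfrak p}$ is injective, the submodule $\ker\psi$ of $N$ vanishes at $\mathfrak p$, so it has no associated prime and is zero.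
\end{proof}

We also need two standard determinant identities over a commutative ring. For a square matrix $A$, columns $u,v$ and a scalar $d$,
\begin{equation}\label{eq:border}
\det\begin{pmatrix}A&u\\v^T&d\end{pmatrix}=d\det A-v^T\operatorname{adj}(A)u .
\end{equation}
\emph{Jacobi's identity} says that each $2\times2$ minor of $\operatorname{adj}X$ is, up to sign, $\det X$ times an $(n-2)\times(n-2)$ minor of the $n\times n$ matrix $X$. For symmetric $X$ this gives, for all $i,j,l$,
\begin{equation}\label{eq:jacobi}
\operatorname{adj}(X)_{il}\operatorname{adj}(X)_{jl}\equiv\operatorname{adj}(X)_{ij}\operatorname{adj}(X)_{ll}\pmod{\det X}.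
\end{equation}

\begin{lemma}\label{lem:corank}
Let $X$ be a symmetric $n\times n$ matrix over a local ring $(O,\mathfrak n)$ with $\det X\in\mathfrak n\setminus\mathfrak n^2$. Then some diagonal entry of $\operatorname{adj}X$ is a unit.
\end{lemma}

\begin{proof}
Invertible row and column operations bring $X$ to a block diagonal matrix with blocks $1_r$ and $X'$, where $r$ is the rank of $X$ modulo $\mathfrak n$ and $X'$ has entries in $\mathfrak n$. So $\det X\in\mathfrak n^{n-r}$, whence $r\ge n-1$, and some entry $\operatorname{adj}(X)_{il}$ is a unit. By \eqref{eq:jacobi} with $j=i$, $\operatorname{adj}(X)_{ii}\operatorname{adj}(X)_{ll}\equiv\operatorname{adj}(X)_{il}^2$ modulo $\mathfrak n$.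
\end{proof}

\section{Residue characteristic different from two}\label{sec:odd}

Let $R$ be regular local of dimension $3$, $\mathfrak m=(x,y,z)$, $\operatorname{char}k\ne2$. Following Section~\ref{sec:cone}, we want a symmetric $4\times4$ matrix $Q$ with entries in $\mathfrak m$ and a quaternion algebra with $S'\cong S\oplus\operatorname{coker}Q$. The Clifford algebra of a form of rank $4$ is too large. But if the basis vector $e_4$ is isotropic, the form descends to the rank two module $e_4^\perp/Re_4$, and the Clifford algebra of this binary form over $K$ has dimension $4$. Put $\epsilon=0$ if $\operatorname{char}k\ne7$ and $\epsilon=1$ if $\operatorname{char}k=7$, and let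
\[
\ell=x+\epsilon z,\qquad A=\operatorname{diag}(y,z,\ell),\qquad v=(x,y,z)^T,\qquad
Q=\begin{pmatrix}A&v\\v^T&0\end{pmatrix},
\]
\[
\delta=v^T\operatorname{adj}(A)v=x^2z\ell+y^3\ell+yz^3,\qquad\Delta=\det A=yz\ell,\qquad a=yz^2+\ell x^2 .
\]
By \eqref{eq:border}, $\det Q=-\delta$. Let $D=K\langle i,j\rangle$ with $i^2=a$, $j^2=-\delta$, $ij=-ji$. For $\epsilon=0$ this is the algebra of Theorem~\ref{thm:odd}.

\begin{proposition}\label{prop:odd}
The pair $(\delta,D)$ satisfies the hypotheses of Proposition~\ref{prop:key}, and $\mu(S')=5$. Hence $D$ contains no projective maximal order.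
\end{proposition}

The proof occupies the rest of this section.

\subsection{The surface is normal}
The initial form of $\delta$ is $f=X^3Z+XY^3+YZ^3+\epsilon(X^2Z^2+Y^3Z)$. We show that its partial derivatives have no common zero other than the origin.

Let $\epsilon=0$. The derivatives are $3X^2Z+Y^3$, $3XY^2+Z^3$, $X^3+3YZ^2$. In characteristic $3$ they are $Y^3,Z^3,X^3$. Otherwise, at a common zero, $X=0\Rightarrow Y=0\Rightarrow Z=0\Rightarrow X=0$, so either all coordinates vanish or none does. In the second case the product of $Y^3=-3X^2Z$, $Z^3=-3XY^2$, $X^3=-3YZ^2$ gives $28=0$ in $k$, which is excluded. (In characteristic $7$ the point $(1,4,2)$ is indeed singular; this is the reason for $\epsilon$.)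

Let $\epsilon=1$ and $\operatorname{char}k=7$. Then
\[
f_X=3X^2Z+2XZ^2+Y^3,\quad f_Y=3Y^2(X+Z)+Z^3,\quad f_Z=X^3+2X^2Z+Y^3+3YZ^2 .
\]
If $Z=0$, then $f_X=0$ gives $Y=0$ and $f_Z=0$ gives $X=0$. Let $Z=1$. Then $f_Y=0$ gives $Y\ne0$ and, with $u=1/Y$, $X=-u^2/3-1=2u^2-1$. Hence $3X^2+2X=5u^4+6u^2+1$ and $X^3+2X^2=u^6+3u^4-2u^2+1$. The equations $3u^3f_X=0$ and $u^3f_Z=0$ read
\[
u^7-3u^5+3u^3+3=0,\qquad u^9-4u^7-2u^5+u^3+3u^2+1=0 .
\]
Subtracting the second from $u^2$ times the first gives $u^7+5u^5-u^3-1=0$, and subtracting the first from this gives $u^5=4u^3+4$. Inserting $u^7=4u^5+4u^2$ into the first equation gives $u^5+3u^3+4u^2+3=0$, that is, $7u^3+4u^2+7=0$. So $u=0$, which is absurd.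

By Lemma~\ref{lem:normal}, $\mathfrak p=(\delta)$ is prime and $S=R/\delta$ is normal. Since $\mathfrak p\subset\mathfrak m^4$, the elements $x,y,z,\ell$ of order $1$ and $a,\Delta$ of order $3$ are not in $\mathfrak p$.

\subsection{The algebra is unramified away from $\mathfrak p$}
The module $e_4^\perp/Re_4$ is $E=\ker(v^T\colon R^3\to R)$ with the form $w\mapsto w^TAw$. In contrast with the cone, $E$ is not free: otherwise $0\to E\to R^3\to R\to k\to0$ would give $\operatorname{pd}k\le2$. So there is no evident free Clifford order, but $E$ is free wherever one of $x,y,z$ is a unit. Over $R[1/z]$ it has the basis $w_1=(z,0,-x)$, $w_2=(0,z,-y)$, with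
\[
\big(w_m^TAw_n\big)=\begin{pmatrix}a&\ell xy\\ \ell xy&z^3+\ell y^2\end{pmatrix},\qquad \det=yz^5+\ell y^3z^2+\ell x^2z^3=z^2\delta .
\]
So $E\otimes K$ has an orthogonal basis $g_1,g_2$ with values $a$ and $a\delta$. In its Clifford algebra, $i=g_1$ and $j=a^{-1}g_1g_2$ anticommute, and $i^2=a$, $j^2=-\delta$. Thus $D=C(E\otimes K)$. Over $R[1/x]$ the module $E$ has the basis $w_1$, $(y,-x,0)=\frac yzw_1-\frac xzw_2$, with Gram determinant $(x/z)^2z^2\delta=x^2\delta$.

A height one prime $\mathfrak q\ne\mathfrak p$ does not contain $\delta$, and it cannot contain the height two prime $(x,z)$. So $E_{\mathfrak q}$ is free and, $2$ being a unit, unimodular. By \eqref{eq:binary}, $C(E_{\mathfrak q})\subset D$ is an order as in Lemma~\ref{lem:dvr}(i).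

\subsection{The residue algebra at $\mathfrak p$}
Since $4a$ is a unit of $R_{\mathfrak p}$, the order $R_{\mathfrak p}\langle i,j\rangle$ is $(O',-\delta)$ with $O'=R_{\mathfrak p}[i]$ and $L=O'/\delta O'=\kappa[i]/(i^2-a)$. To connect $L$ with the matrix $Q$ we change the generator. From now on we compute in $S$, where $x^2z\ell=-y^3\ell-yz^3$; hence
\[
a\Delta=y^2z^3\ell+y\ell\,(x^2z\ell)=-(y^2\ell)^2 .
\]
So $\omega=i\Delta/(y^2\ell)$ satisfies $\omega^2=-\Delta$, and $L=\kappa\oplus\kappa\omega^{-1}$. The element $\alpha+t\omega^{-1}$ has trace $2\alpha$ and norm $\alpha^2+t^2/\Delta$. As $2$ is a unit, the integral closure of $S$ in $L$ is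
\begin{equation}\label{eq:split}
S'=S\oplus F\omega^{-1},\qquad F=\{t\in\kappa:t^2/\Delta\in S\}.
\end{equation}
In particular $F$ is an $S$-module, and it is an ideal of $S$, because $t^2\in S$ implies $t\in S$.

\subsection{The ideal $F$ is the cokernel of $Q$}
Let $N=\operatorname{coker}Q$. By Lemma~\ref{lem:coker}, $\mu(N)=4$, $\operatorname{depth}N=2$, and $N_{\mathfrak p}$ has length $1$. The row vector
\[
w=(-v^T\operatorname{adj}A,\ \Delta)=(-xz\ell,\ -y^2\ell,\ -yz^2,\ \Delta)
\]
satisfies $wQ=(0,0,0,-\delta)$ over $R$, so it is the last row of $\operatorname{adj}Q$. It induces a surjection from $N$ onto the ideal $I\subset S$ generated by its entries. As $\Delta\ne0$ in $S$, we have $I_{\mathfrak p}=\kappa$, of length $1$. So the surjection is bijective at $\mathfrak p$, and $N\cong I$ by Lemma~\ref{lem:coker}.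

By \eqref{eq:jacobi} with $l=4$, $w_mw_n=\Delta\operatorname{adj}(Q)_{mn}$ in $S$. (Equivalently, $\rho=\omega^{-1}w^T$ satisfies $\rho\rho^T=-\operatorname{adj}Q$, as on the cone up to sign.) Hence $I^2=\Delta\mathfrak a$, where $\mathfrak a\subset S$ is generated by the entries of $\operatorname{adj}Q$, and in particular $I\subset F$. Let $\mathfrak P\ni\delta$ have height two. By Lemmas~\ref{lem:normal} and~\ref{lem:corank}, applied over $R_{\mathfrak P}$, we have $\mathfrak a_{\mathfrak P}=S_{\mathfrak P}$, so $I_{\mathfrak P}^2=\Delta S_{\mathfrak P}$. In the DVR $S_{\mathfrak P}$ this means that $I_{\mathfrak P}$ consists of all elements of valuation at least half that of $\Delta$, and every element of $F$ has this property. So $I_{\mathfrak P}=F_{\mathfrak P}$, and Lemma~\ref{lem:extend} gives $F=I\cong N$ and $\mu(F)=4$.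

If $L$ were not a field, then $-\Delta=\beta^2$ with $\beta\in\kappa$, and $F=\{t:(t/\beta)^2\in S\}=\beta S$ would be principal. So $L$ is a field, $D$ is ramified at $\mathfrak p$ with residue extension $L$, and $\mu(S')=1+4=5$ by \eqref{eq:split}. Proposition~\ref{prop:key} completes the proof of Proposition~\ref{prop:odd}.

\section{Residue characteristic two}\label{sec:even}

Two things break when $2\in\mathfrak m$. The splitting \eqref{eq:split} used division by $2$. More seriously, the polar matrix of a quadratic form is alternating modulo $2$, so in even rank its determinant is the square of a Pfaffian modulo $2$; if the coefficients are linear forms in $x,y,z$, the reduction of the discriminant is a square and does not define a smooth curve. In odd rank the determinant vanishes modulo $2$, but half of it is a usable invariant. We therefore start from a form in five variables with an isotropic vector $e_5$, pass to the ternary form on $e_5^\perp/Re_5$, and take its even Clifford algebra.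

\subsection{Half-discriminants and Pfaffians}
Write a quadratic form in an odd number of variables as $Q(w)=w^TTw$ with $T$ upper triangular; its polar matrix is $b=T+T^T$. Over $U=\mathbb Z[T_{ij}]$ the matrix $b$ is alternating of odd size modulo $2$, so $\det b=2\operatorname{hd}(Q)$ for a unique polynomial $\operatorname{hd}(Q)\in U$, the \emph{half-discriminant}; by substitution it is defined over every commutative ring. The identities
\[
\operatorname{hd}(Q\circ g)=\det(g)^2\operatorname{hd}(Q),\qquad\operatorname{hd}(P\perp W)=\det(b_P)\operatorname{hd}(W)\quad(P\text{ of even rank})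
\]
hold after multiplication by $2$ in a polynomial ring over $\mathbb Z$, hence always. For a form on a free module, $\operatorname{hd}$ is thus defined up to squares of units. For $\gamma w^2$ it is $\gamma$.

Now let there be five variables. Put $\delta=\operatorname{hd}(Q)$ and $\mathcal A=T-T^T$, an alternating matrix congruent to $b$ modulo $2$. For a matrix $X$ let $X_{(i)}$ be obtained by deleting row and column $i$. Put $r_i=(-1)^{i+1}\operatorname{Pf}(\mathcal A_{(i)})$, where the Pfaffian on indices $g<h<m<n$ is $\mathcal A_{gh}\mathcal A_{mn}-\mathcal A_{gm}\mathcal A_{hn}+\mathcal A_{gn}\mathcal A_{hm}$. Recall that $\det\mathcal A_{(i)}=r_i^2$ and $\mathcal Ar=0$. Over the quotient field of $U$ the matrix $\mathcal A$ has rank $4$, and $\operatorname{adj}\mathcal A$ is symmetric with columns in $\ker\mathcal A$, so it is a multiple of $rr^T$; the diagonal shows that $\operatorname{adj}\mathcal A=rr^T$. Put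
\[
s=Tr=T^Tr,\qquad\text{so that}\qquad br=2s,\qquad Q(r)=r\cdot s .
\]

\begin{lemma}\label{lem:identities}
There are polynomials $\nu,c_i,d_i\in U$ with
\[
Q(r)=\delta+4\nu,\qquad\operatorname{adj}(b)_{ii}=r_i^2-4c_i,\qquad\operatorname{adj}(b)_{i4}=r_ir_4-2d_i ,
\]
and $\det\mathcal X=\delta^2$ for the $6\times6$ matrix $\mathcal X=\begin{pmatrix}b&-s\\s^T&-2\nu\end{pmatrix}$.
\end{lemma}

\begin{proof}
The pencil $\lambda T+\mu T^T$ contains both $b$ and $\mathcal A$. Its determinant is symmetric in $\lambda,\mu$ (transpose) and vanishes for $\mu=-\lambda$, so it equals $(\lambda+\mu)\varphi$ with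
\[
\varphi=\alpha\lambda^4+\beta\lambda^3\mu+\gamma\lambda^2\mu^2+\beta\lambda\mu^3+\alpha\mu^4,\qquad\alpha,\beta,\gamma\in U,
\]
and $\varphi(1,1)-\varphi(1,-1)=4\beta$. Here $\varphi(1,1)=\delta$. At $(\lambda,\mu)=(1,-1+\varepsilon)$ we have $\det(\mathcal A+\varepsilon T^T)=\varepsilon\operatorname{tr}(rr^TT^T)+O(\varepsilon^2)$, so $\varphi(1,-1)=Q(r)$. Put $\nu=-\beta$. In the same way $\det(\lambda T_{(i)}+\mu T_{(i)}^T)$ is a symmetric quartic with values $\operatorname{adj}(b)_{ii}$ at $(1,1)$ and $r_i^2$ at $(1,-1)$; let $-c_i$ be its coefficient of $\lambda^3\mu$. The $d_i$ exist because $\operatorname{adj}b\equiv\operatorname{adj}\mathcal A$ modulo $2$. Finally $4s^T\operatorname{adj}(b)s=r^Tb\operatorname{adj}(b)br=2\delta\,r^Tbr=4\delta Q(r)$, so \eqref{eq:border} gives $\det\mathcal X=-4\nu\delta+\delta Q(r)=\delta^2$.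
\end{proof}

\subsection{Integral generators}
Where $\delta=0$, we can again write $\operatorname{adj}b=\rho\rho^T$ over a quadratic extension. Now $\rho_i^2=r_i^2-4c_i$, so $t_i=(r_i+\rho_i)/2$ is a root of $t^2-r_it+c_i$. This is the phenomenon by which $(1+\sqrt d)/2$ is an algebraic integer when $d\equiv1\pmod4$. The elements $t_i$ are the correct generators, and the difficulty is that we need them also when $2=0$ in $\kappa$. The next lemma carries out the division by $2$ once, in the universal case.

\begin{lemma}\label{lem:t}
Let $Q$ be a form in five variables over a commutative ring $\kappa$ such that $\delta=0$ and $\Delta:=\operatorname{adj}(b)_{44}=r_4^2-4c_4$ is a unit. Let $L=\kappa[\tau]/(\tau^2-r_4\tau+c_4)$ and $\omega=2\tau-r_4$, so that $\omega^2=\Delta$. Then the elements $t_i=\omega^{-1}(r_i\tau-d_i)\in L$ satisfy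
\begin{enumerate}
\item[(a)] $bt=s$ and $s\cdot t=2\nu$;
\item[(b)] $t_i^2-r_it_i+c_i=0$ and $\operatorname{Tr}_{L/\kappa}(t_i)=r_i$ for all $i$;
\item[(c)] $t_4=\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
All data are obtained by base change from the ring $U'=(U/\delta)[\Delta^{-1}]$, so we may take $\kappa=U'$. This ring has no $2$-torsion. Indeed, $\delta\notin2U$, since $w_1w_2+w_3w_4+w_5^2$ has half-discriminant $1$; so if $2g=\delta h$ in $U$, then $h=2h'$ because $U/2U$ is a domain, and $g=\delta h'$. The free $U'$-module $L$ has no $2$-torsion either, and it suffices to prove each identity after multiplication by a power of $2$.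

Put $\rho_i=\omega^{-1}\operatorname{adj}(b)_{i4}$. Then $2\omega t_i=r_i(\omega+r_4)-2d_i=r_i\omega+\operatorname{adj}(b)_{i4}$, that is, $2t=r+\rho$. Since $\det b=2\delta=0$, we have $b\rho=0$, and \eqref{eq:jacobi} gives $\rho_i^2=\operatorname{adj}(b)_{i4}^2/\Delta=\operatorname{adj}(b)_{ii}$. Now $2bt=br=2s$, and $4s\cdot t=2Q(r)+r^Tb\rho=8\nu$, which proves (a). Next $4(t_i^2-r_it_i+c_i)=\rho_i^2-(r_i^2-4c_i)=0$. As $\operatorname{Tr}\omega=0$ and $\omega^{-1}=\omega/\Delta$, we get $\operatorname{Tr}\rho_i=0$ and $2\operatorname{Tr}t_i=2r_i$; this proves (b). Finally $\rho_4=\Delta/\omega=\omega$, so $2t_4=r_4+\omega=2\tau$.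
\end{proof}

\subsection{Even Clifford algebras of ternary forms}
Write $[\alpha,u,\beta]$ for the binary form $\alpha w_1^2+uw_1w_2+\beta w_2^2$, whose polar matrix has determinant $4\alpha\beta-u^2$, and $\langle\gamma\rangle$ for $\gamma w^2$.

\begin{lemma}\label{lem:ternary}
Let $(O,\mathfrak n)$ be a local domain and $q$ a quadratic form on a free $O$-module of rank $3$.
\begin{enumerate}
\item[(i)] If $q\cong[\alpha,u,\beta]\perp\langle\gamma\rangle$ with $\alpha,\ u^2-4\alpha\beta\in O^\times$ and $\gamma\ne0$, then $\gamma\in O^\times\operatorname{hd}(q)$ and $C_0(q)=(O',-\alpha\gamma)$ with $O'=O[\theta]/(\theta^2-u\theta+\alpha\beta)$.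
\item[(ii)] If $\operatorname{hd}(q)\in O^\times$, then $q$ has such a decomposition.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $\operatorname{hd}(q)=(4\alpha\beta-u^2)\gamma$. In $C(q)$, $f_1^2=\alpha$, $f_2^2=\beta$, $f_1f_2+f_2f_1=u$, $f_3^2=\gamma$, and $f_3$ anticommutes with $f_1,f_2$. Put $\theta=f_1f_2$ and $j=f_1f_3$. Then $\theta^2=f_1(u-f_1f_2)f_2=u\theta-\alpha\beta$, $\bar\theta=u-\theta=f_2f_1$, $j^2=-\alpha\gamma$, and $j\theta=f_1f_3f_1f_2=\alpha f_2f_3=f_2f_1f_1f_3=\bar\theta j$. Since $\alpha$ is a unit, $1,\theta,j,\bar\theta j$ is a basis of $C_0(q)$.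

(ii) If $2\in O^\times$, then $q$ is unimodular and has an orthogonal basis with unit values (Section~\ref{sub:clifford}); take $u=0$. Let $2\in\mathfrak n$ and $q=a_1w_1^2+a_2w_2^2+a_3w_3^2+u_1w_2w_3+u_2w_1w_3+u_3w_1w_2$. Expanding the polar determinant gives
\[
\operatorname{hd}(q)=4a_1a_2a_3+u_1u_2u_3-a_1u_1^2-a_2u_2^2-a_3u_3^2 ,
\]
so some $u_m$ is a unit. The corresponding two basis vectors span a plane $[\alpha,u,\beta]$ with $u$, hence $u^2-4\alpha\beta$, a unit; it splits off, and its complement is free of rank one. If $\alpha\in\mathfrak n$ and $\beta$ is a unit, swap the two vectors. If $\alpha,\beta\in\mathfrak n$, replace the first vector by their sum, on which $q$ takes the unit value $\alpha+u+\beta$.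
\end{proof}

\subsection{The example}
Let $R$ be regular local of dimension $3$, $\mathfrak m=(x,y,z)$, $\operatorname{char}k=2$, and
\[
Q=xw_1^2+yw_2^2+zw_3^2+zw_4^2+xw_2w_3+w_4(yw_1+zw_2+xw_3)+w_5(xw_1+yw_2+zw_3),
\]
\[
b=\begin{pmatrix}2x&0&0&y&x\\0&2y&x&z&y\\0&x&2z&x&z\\y&z&x&2z&0\\x&y&z&0&0\end{pmatrix}.
\]
Above the diagonal $\mathcal A$ agrees with $b$, and the Pfaffian formula gives
\[
r=(xy-z^2,\ yz-x^2,\ xz-y^2,\ -x^2,\ xy).
\]
The ideal $(r_1,\dots,r_5)$ contains $x^2$, $xy$, hence $z^2$, and also $y^4$, since $y^2\equiv xz$; so it is $\mathfrak m$-primary.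

\emph{The surface.} The last two rows of $\mathcal Ar=0$ say $yr_1+zr_2+xr_3=0=xr_1+yr_2+zr_3$, so $Q(r)=xr_1^2+yr_2^2+zr_3^2+zr_4^2+xr_2r_3$. Modulo $2$ the first four terms give $x^3y^2+xz^4+y^3z^2+x^4y+x^2z^3+y^4z+x^4z$ and the last gives $x^2yz^2+xy^3z+x^4z+x^3y^2$. As $\delta=Q(r)-4\nu$ is an integral quintic form in $x,y,z$, its initial form is
\[
f=XZ^4+X^2YZ^2+Y^3Z^2+X^4Y+Y^4Z+X^2Z^3+XY^3Z ,
\]
with
\[
f_X=Z(Z^3+Y^3),\quad f_Y=X^2Z^2+Y^2Z^2+X^4+XY^2Z,\quad f_Z=Y^4+X^2Z^2+XY^3 .
\]
At a common zero with $Z=0$, $f_Y=0$ gives $X=0$ and then $f_Z=0$ gives $Y=0$. If $Z=1$, then $Y^3=1$, and $f_Z=0$ gives $X^2=X+Y$, so $X^4=X+Y+Y^2$ and $f_Y=XY^2$. Hence $X=0$ and then $Y=0$, contradicting $Y^3=1$. By Lemma~\ref{lem:normal}, $\mathfrak p=(\delta)$ is prime and $S=R/\delta$ is normal. Elements of order at most $4$ are not in $\mathfrak p$.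

\emph{The algebra.} We have $Q(e_5)=0$ and $b(w,e_5)=xw_1+yw_2+zw_3$. Let $M=\{w\in R^5:w_5=0,\ xw_1+yw_2+zw_3=0\}$, $q=Q|_M$, and $D=C_0(M\otimes K)$. Let $\mathfrak q$ be a height one prime. One of $(v_1,v_2,v_3)=(x,y,z)$, say $v_l$, is not in $\mathfrak q$. The plane spanned by $e_l,e_5$ has polar determinant $-v_l^2$, so $R_{\mathfrak q}^5=\langle e_l,e_5\rangle\perp W$ with $W$ free of rank $3$ and $\operatorname{hd}(W)\in R_{\mathfrak q}^\times\delta$. Now $e_5^\perp=W\oplus R_{\mathfrak q}e_5=M_{\mathfrak q}\oplus R_{\mathfrak q}e_5$, and $Q(w+ce_5)=Q(w)$ for $w\in e_5^\perp$. So $W$ and $M_{\mathfrak q}$ are both isometric to $e_5^\perp/R_{\mathfrak q}e_5$, and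
\begin{equation}\label{eq:hd}
M_{\mathfrak q}\text{ is free of rank }3,\qquad\operatorname{hd}(q)\in R_{\mathfrak q}^\times\delta .
\end{equation}
By Lemma~\ref{lem:ternary}, $D$ is a quaternion algebra, unramified at every $\mathfrak q\ne\mathfrak p$.

\emph{The residue algebra at $\mathfrak p$.} Put $h=yz(y+z)$. Since $x\notin\mathfrak p$, the module $M_{\mathfrak p}$ has the basis $p_1=e_2-\frac yxe_1$, $p_2=e_3-\frac zxe_1$, $e_4$. The plane spanned by $p_1,p_2$ is $[\alpha,u,\beta]$ with
\[
\alpha=\frac{y(x+y)}x,\qquad\beta=\frac{z(x+z)}x,\qquad u=x+\frac{2yz}x,\qquad u^2-4\alpha\beta=\frac{x^3-4h}x .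
\]
The element $x^3-4h$ has order $3$, because $4h\in\mathfrak m^4$. So $\alpha$ and $u^2-4\alpha\beta$ are units of $R_{\mathfrak p}$, and the plane splits off. By \eqref{eq:hd} and Lemma~\ref{lem:ternary}(i), $D$ contains the order $(O',\eta)$ over $R_{\mathfrak p}$ with $\eta\in R_{\mathfrak p}^\times\delta$ and residue algebra $L=\kappa[\theta]/(\theta^2-u\theta+\alpha\beta)$. To match $L$ with Lemma~\ref{lem:t}, put $\tau=yz-x\theta$. Its trace is $2yz-xu=-x^2=r_4$, and its norm is
\[
y^2z^2-yz(x^2+2yz)+yz(x+y)(x+z)=xh .
\]
On the other hand, \eqref{eq:border} applied to $b_{(4)}$ gives, as polynomials over $\mathbb Z$,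
\[
\operatorname{adj}(b)_{44}=-x^2(4yz-x^2)-2x(2y^2z-2xyz+2yz^2)=x^4-4xh ,
\]
so $c_4=xh$. Thus $L=\kappa[\tau]/(\tau^2-r_4\tau+c_4)$, and $\Delta=x(x^3-4h)\ne0$ in $\kappa$. Lemma~\ref{lem:t} applies over $\kappa$, whether its characteristic is $0$ or $2$, and provides $t_1,\dots,t_5\in L$.

\subsection{The integral closure needs six generators}
Let $S'$ be the integral closure of $S$ in $L$. Part (a) of Lemma~\ref{lem:t} lists six linear relations among the six elements $t_1,\dots,t_5,1$, and their matrix is $\mathcal X$. So let $N=\operatorname{coker}\mathcal X^T$ be the $R$-module with generators $\varepsilon_1,\dots,\varepsilon_5,\varepsilon_0$ and relations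
\[
\sum_jb_{ij}\varepsilon_j=s_i\varepsilon_0\quad(1\le i\le5),\qquad\sum_js_j\varepsilon_j=2\nu\,\varepsilon_0 .
\]

\begin{proposition}\label{prop:six}
$S'\cong N$ as $R$-modules, and $\mu(S')=6$.
\end{proposition}

\begin{proof}
The matrix $\mathcal X$ has entries in $\mathfrak m$ and determinant $\delta^2$. By Lemma~\ref{lem:coker}, $\mu(N)=6$, $\operatorname{depth}N=2$, and $N_{\mathfrak p}$ has length $2$. By Lemma~\ref{lem:t}(a), $\varepsilon_0\mapsto1$, $\varepsilon_i\mapsto t_i$ defines an $R$-linear map $\psi\colon N\to L$. By (c) its image contains $1$ and $\tau$, so $\psi_{\mathfrak p}$ is a surjection between modules of length $2$, hence bijective, and $\psi$ is injective. By (b), $\psi(N)\subset S'$.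

Let $\mathfrak P\ni\delta$ have height two. We claim that some $r_i^2-4c_i=\operatorname{adj}(b)_{ii}$ is a unit at $\mathfrak P$. If $2\in\mathfrak P$, it suffices that some $r_i\notin\mathfrak P$, which holds because the $r_i$ generate an $\mathfrak m$-primary ideal. If $2\notin\mathfrak P$, then $\det b=2\delta$ lies in $\mathfrak PR_{\mathfrak P}$ but not in $\mathfrak P^2R_{\mathfrak P}$ by Lemma~\ref{lem:normal}, and the claim is Lemma~\ref{lem:corank}. For such an $i$, (b) gives $\operatorname{Tr}(t_i^2)=r_i^2-2c_i$, so the Gram matrix of $1,t_i$ has determinant $2(r_i^2-2c_i)-r_i^2=r_i^2-4c_i$. By Lemma~\ref{lem:selfdual}, $S'_{\mathfrak P}=S_{\mathfrak P}\oplus S_{\mathfrak P}t_i\subset\psi(N)_{\mathfrak P}$. Lemma~\ref{lem:extend} now gives $\psi(N)=S'$.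
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
If $L\cong\kappa\times\kappa$, then $S'=S\times S$ and $\mu(S')=2$, contradicting Proposition~\ref{prop:six}. So $L$ is a field, and $D$ is ramified at $\mathfrak p$ with residue extension $L$. Since $\mu(S')=6>4$, Proposition~\ref{prop:key} shows that $D$ contains no projective maximal order.
\end{proof}

\section{Passage to arbitrary dimension}\label{sec:final}

\begin{proof}[Proof of Theorems~\ref{thm:odd} and~\ref{thm:equiv}]
We first prove Theorem~\ref{thm:equiv}; note that a regular noetherian domain is normal.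

(1)$\Rightarrow$(2). A maximal order is reflexive by Proposition~\ref{prop:AG}, so its localizations at maximal ideals are free by Lemma~\ref{lem:dim2}, and it is projective.

(2)$\Rightarrow$(3). Every central simple algebra contains an order, as seen in the introduction, and hence a maximal order.

(3)$\Rightarrow$(4) is a special case.

(4)$\Rightarrow$(1). Suppose $\dim R\ge3$. Some localization of $R$ is a regular local ring of dimension $\ge3$, and three elements of a regular system of parameters generate in it a prime of height three. So $R$ has a prime $\mathfrak P$ such that $R_{\mathfrak P}$ is regular local of dimension $3$, with quotient field $K$. By Proposition~\ref{prop:odd} or Theorem~\ref{thm:even}, according to the residue characteristic of $R_{\mathfrak P}$, there is a quaternion algebra $D$ over $K$ with no projective maximal $R_{\mathfrak P}$-order. If $\Lambda\subset D$ were a projective maximal $R$-order, then $\Lambda_{\mathfrak P}$ would be a projective maximal $R_{\mathfrak P}$-order by Proposition~\ref{prop:AG}. So (4) fails.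

The last implication contains the first assertion of Theorem~\ref{thm:odd}; there $2$ is a unit of $R$, hence of $R_{\mathfrak P}$, and only Proposition~\ref{prop:odd} is needed. The second assertion of Theorem~\ref{thm:odd} is Proposition~\ref{prop:odd} with $\epsilon=0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MO}
\emph{Maximal Orders},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1960-097-01/\allowbreak S0002-9947-1960-0117252-7/\allowbreak S0002-9947-1960-0117252-7.pdf}

\end{thebibliography}
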